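
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{fact}[theorem]{Fact}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Piecewise fractional linear interval maps have no solenoids}


\begin{abstract}
A solenoid of an interval map is an infinite $\omega$-limit set that is trapped in
nested cycles of periodic intervals whose periods tend to infinity. We prove that a continuous
map of a compact interval consisting of finitely many nonconstant fractional linear pieces has no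
solenoid. The proof follows the gaps that separate the two halves of each
periodic interval: the total logarithmic expansion along the cycle of gaps is positive and
bounded, and yet it essentially doubles with the period. The same argument covers
pieces of nonnegative Schwarzian derivative, and it restricts the jumps of $\log|f'|$ at the break points
of any map with a solenoid. A family of even maps with two quadratic
pieces shows that the condition on the Schwarzian derivative cannot be reversed.
\end{abstract}

\section{Introduction}\label{sec:intro}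

\subsection{The question}

Let $I$ be a compact real interval and let $C(I)$ be the set of continuous maps $f\colon I\to I$.
For $x\in I$ let $\omega_f(x)$ be the set of limit points of the sequence $(f^m(x))_{m\ge0}$.
An infinite set $\omega_f(x)$ is called a \emph{solenoid} if there are closed intervals
$J_1,J_2,\dots\subset I$ and positive integers $m_1,m_2,\dots$ with $m_k\mid m_{k+1}$ for all $k$ and
$m_k\to\infty$, such that for each $k$
\begin{itemize}
\item the intervals $J_k,f(J_k),\dots,f^{m_k-1}(J_k)$ are pairwise disjoint and $f^{m_k}(J_k)=J_k$;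
\item $\bigcup_{i=0}^{m_{k+1}-1}f^i(J_{k+1})\subset\bigcup_{i=0}^{m_k-1}f^i(J_k)$;
\item $\omega_f(x)\subset\bigcup_{i=0}^{m_k-1}f^i(J_k)$.
\end{itemize}
It is a \emph{doubling period solenoid} if the periods can be chosen with $m_{k+1}=2m_k$ for all $k$.
At level $k$ a point of the solenoid has an address modulo $m_k$, namely the interval of the
cycle that contains it, and $f$ adds $1$ to every address.
The question is which local shapes of $f$ permit this.

For a positive integer $n$ let $K_n(I)$ be the set of $f\in C(I)$ for which there are points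
$t_0<t_1<\dots<t_n$, with $t_0,t_n$ the endpoints of $I$, and real numbers
$\alpha_j,\beta_j,\gamma_j,\delta_j$ with $\alpha_j\delta_j-\beta_j\gamma_j\ne0$ and
$\gamma_jx+\delta_j\neq0$ on $[t_{j-1},t_j]$, such that
\[
 f(x)=\frac{\alpha_jx+\beta_j}{\gamma_jx+\delta_j}\qquad\text{for } x\in[t_{j-1},t_j],\quad j=1,\dots,n .
\]
If $n=1$, then $f$ is monotone, so $f^2$ is nondecreasing, every $f^2$-orbit is monotone, and every
$\omega_f(x)$ has at most two points; there is no solenoid. For two pieces, \cite{AVCR} records a
theorem of Kolyada by which maps in $K_2(I)$ have no doubling period solenoids, and combines it with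
the following fact.

\begin{fact}[quoted in \cite{AVCR}]\label{fact:doubling}
Let $f\in C(I)$ be piecewise smooth with finitely many pieces of monotonicity, and suppose that on each piece its derivative is
Lipschitz continuous and nowhere vanishing. Then every solenoid of $f$ is a doubling period solenoid.
\end{fact}

\noindent Hence maps in $K_2(I)$ have no solenoids, and \cite{AVCR} poses the conjecture that the same holds
for any finite number of pieces. We prove it, using Fact~\ref{fact:doubling} but not the two-piece theorem.

\begin{theorem}\label{thm:main}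
For every $n\ge1$, no map $f\in K_n(I)$ has a solenoid.
\end{theorem}

\subsection{How far the method reaches}

Let $\mathcal L_n(I)$ be the set of $f\in C(I)$ for which there are $t_0<\dots<t_n$, with $t_0,t_n$ the
endpoints of $I$, such that on each \emph{piece} $[t_{j-1},t_j]$ the map $f$ is $C^1$ with Lipschitz,
nowhere vanishing derivative (one-sided at the ends of the piece). Then
$K_n(I)\subset\mathcal L_n(I)$, and Fact~\ref{fact:doubling} applies to $\mathcal L_n(I)$.
The points $t_1,\dots,t_{n-1}$ are called \emph{break points}. For $C^3$ maps with nonvanishing derivative recall the Schwarzian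
derivative
\[
 Sg=\frac{g'''}{g'}-\frac32\Big(\frac{g''}{g'}\Big)^2 .
\]
With $w=|g'|^{-1/2}$, two differentiations give
\begin{equation}\label{eq:wS}
 w''=-\tfrac12\,(Sg)\,w ,
\end{equation}
so $Sg\ge0$ means exactly that $|g'|^{-1/2}$ is concave.

\begin{theorem}\label{thm:concave}
If $f\in\mathcal L_n(I)$ and $|f'|^{-1/2}$ is concave on each piece (for $C^3$ pieces: $Sf\ge0$ on each piece), then
$f$ has no solenoid.
\end{theorem}

On a fractional linear piece $f'=(\alpha\delta-\beta\gamma)/(\gamma x+\delta)^2$, so $|f'|^{-1/2}$ is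
a constant multiple of $|\gamma x+\delta|$, which is affine on the piece because $\gamma x+\delta$ has no zero there. Thus Theorem~\ref{thm:main} is
contained in Theorem~\ref{thm:concave}, as a case in which $|f'|^{-1/2}$ is affine on each piece.

If a map in $\mathcal L_n(I)$ does have a solenoid, the method still gives information on the
jumps of $\log|f'|$.

\begin{theorem}\label{thm:jumps}
Let $f\in\mathcal L_n(I)$ have a solenoid, with intervals $J_k$ and periods chosen such that
$m_{k+1}=2m_k$ for all $k$, as is possible by Fact~\ref{fact:doubling}. Let $X=\bigcap_k\bigcup_{i<m_k}f^i(J_k)$.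
Each level-$k$ interval $f^i(J_k)$ contains exactly two level-$(k+1)$ intervals. For a break point
$b\in X$ let $\varepsilon_k(b)=0$ if $b$ lies in the left one of the two inside its level-$k$
interval, and $\varepsilon_k(b)=1$ if it lies in the right one. Then
\begin{equation}\label{eq:Dk}
 D_k=\sum_{b\in\{t_1,\dots,t_{n-1}\}\cap X}\theta_b\,\varepsilon_k(b),\qquad
 \theta_b=\log|f'(b+)|-\log|f'(b-)|,
\end{equation}
is constant for all large $k$. In particular, if $f\in\mathcal L_2(I)$ has a solenoid, then $t_1$ is a
turning point and $|f'(t_1-)|=|f'(t_1+)|$.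
\end{theorem}

Finally, the sign of the Schwarzian derivative matters.

\begin{theorem}\label{thm:sharp}
For $\mu\in[0,1]$ let $f_\mu(x)=\mu-(1+\mu)\dfrac{|x|+x^2}{2}$ on $[-1,1]$. Then
$f_\mu\in\mathcal L_2([-1,1])$, with $Sf_\mu<0$ on both pieces, and for some $\mu\in(0,1)$ the map $f_\mu$
has a doubling period solenoid.
\end{theorem}

So ``$Sf\ge0$'' cannot be replaced by ``$Sf<0$'' in Theorem~\ref{thm:concave}, nor ``fractional
linear'' by ``quadratic'' in Theorem~\ref{thm:main}. The maps $f_\mu$ are even, in agreement with
the last statement of Theorem~\ref{thm:jumps}.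

\subsection{The idea}

In a doubling period solenoid each periodic interval of level $k$ contains two of level $k+1$,
separated by a gap. The map $f$ carries each gap over the next gap of the cycle, so the total
logarithmic expansion $\Lambda_k$ of $f$ along the $m_k$ gaps is nonnegative; it is in fact positive. On the
other hand $f^{m_k}$ maps an interval onto itself with a bounded number of folds, which keeps
$\Lambda_k$ bounded. At the next level there are two gaps for each old one, located next to it, one on either side. Hence
$\log|f'|$ at each old gap is counted about twice, and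
$\Lambda_{k+1}\approx2\Lambda_k$. Break points between an old gap and a new one disturb this by the
jumps of $\log|f'|$, but the total disturbance has the form $D_k-D_{k+1}$ with $D_k$ taking finitely many
values, and it turns out to vanish for large $k$. A positive quantity that doubles cannot stay bounded.

Section~\ref{sec:setup} sets up the gaps. Section~\ref{sec:tent} carries out the idea for two affine
pieces, where it is complete in a page, and lists what the general case needs beyond it.
Sections~\ref{sec:geometry}--\ref{sec:proof} provide this and prove Theorems~\ref{thm:main}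
and~\ref{thm:concave}. Sections~\ref{sec:two} and~\ref{sec:sharp} prove
Theorems~\ref{thm:jumps} and~\ref{thm:sharp}.

\section{Cycles, hulls and gaps}\label{sec:setup}

In Sections~\ref{sec:setup}--\ref{sec:two} we suppose that $f\in\mathcal L_n(I)$ has a solenoid, and we
fix any choice of intervals $J_k$ with periods satisfying $m_{k+1}=2m_k$; one exists by
Fact~\ref{fact:doubling}. We write
$P=\{t_0,\dots,t_n\}$ and $P_0=\{t_1,\dots,t_{n-1}\}$, and $|\cdot|$ for length.

\subsection{The set $X$}

Let $J_{k,i}=f^i(J_k)$ for $i\in\mathbb Z/m_k$, so $f(J_{k,i})=J_{k,i+1}$. These disjoint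
closed intervals are the components of their union $W_k$, and $W_{k+1}\subset W_k$. So each
$J_{k+1,a}$ lies in exactly one $J_{k,i}$, and then $J_{k+1,a+1}\subset J_{k,i+1}$. The resulting map
$\mathbb Z/2m_k\to\mathbb Z/m_k$ is therefore $a\mapsto a+\mathrm{const}$, and after
replacing $J_{k+1}$ by another interval of its cycle (successively for $k=1,2,\dots$) we may assume
that
\[
 J_{k+1,a}\subset J_{k,\,a\bmod m_k}.
\]
Thus $J_{k,i}$ contains exactly the two level-$(k+1)$ intervals with index $a\equiv i$ modulo $m_k$.

\begin{lemma}\label{lem:X}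
Let $X=\bigcap_kW_k$. Then $X$ is compact, $f(X\cap J_{k,i})=X\cap J_{k,i+1}$, and every
$X\cap J_{k,i}$ is infinite. No point of $X$ is periodic.
\end{lemma}

\begin{proof}
As a nested intersection of nonempty compact sets, $X$ is compact and nonempty. From $f(W_k)=W_k$ we get $f(X)\subset X$. If $y\in X$, the nested
nonempty compact sets $f^{-1}(y)\cap W_k$ have a common point, so $f(X)=X$. Since the $J_{k,i}$ are
disjoint and $f(J_{k,l})=J_{k,l+1}$, a point of $X\cap J_{k,i+1}$ can only be the image of a point
of $X\cap J_{k,i}$ among the points of $X$; hence $f(X\cap J_{k,i})=X\cap J_{k,i+1}$. As $X\ne\emptyset$, all the sets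
$X\cap J_{k,i}$ are nonempty, at every level. They are infinite because $J_{k,i}$ contains $m_l/m_k$ disjoint
intervals of each level $l>k$.

If $f^q(z)=z\in X$ with $q\ge1$, choose $k$ with $m_k>q$ and $i$ with $z\in J_{k,i}$. Then
$z\in J_{k,i}\cap J_{k,i+q}=\emptyset$, a contradiction.
\end{proof}

\subsection{Hulls}

The intervals $J_{k,i}$ may be larger than the solenoid requires, and they may contain break points that
have nothing to do with it. We pass to convex hulls of pieces of $X$. Since $P$ is finite, there is $k_0$
with
\begin{equation}\label{eq:k0}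
 P\cap W_k\subset X\qquad(k\ge k_0).
\end{equation}
\emph{From now on $k\ge k_0$.} Let $I_{k,i}\subset J_{k,i}$ be the convex hull of $X\cap J_{k,i}$. It is a
nondegenerate closed interval with endpoints in $X$.

\begin{lemma}\label{lem:hull}
$f(I_{k,i})=I_{k,i+1}$.
\end{lemma}

\begin{proof}
As $f$ is strictly monotone on each piece, the extreme values of $f$ on $I_{k,i}$ are taken at its
endpoints or at points of $P\cap I_{k,i}$. All of these lie in $X\cap J_{k,i}$, so the extreme values lie in
$X\cap J_{k,i+1}$ and $f(I_{k,i})\subset I_{k,i+1}$. Conversely, the interval $f(I_{k,i})$ contains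
$f(X\cap J_{k,i})=X\cap J_{k,i+1}$ and hence its hull.
\end{proof}

\subsection{Gaps}

Since $X\subset W_{k+1}$, the set $X\cap J_{k,i}$ is the union of the two sets $X\cap J_{k+1,a}$ with
$a\equiv i$ modulo $m_k$, and these lie in disjoint closed intervals. Taking hulls, we get a disjoint decomposition
\[
 I_{k,i}=(\text{left child})\cup G_{k,i}\cup(\text{right child}),\qquad G_{k,i}=(x_{k,i},y_{k,i}),
\]
where the two \emph{children} are the $I_{k+1,a}$ with $a\equiv i$ modulo $m_k$, and $G_{k,i}$ is a nonempty open interval, the \emph{gap}; see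
Figure~\ref{fig:gaps}. Note that $f^{m_k}$ interchanges the two children of $I_{k,i}$. We have $x_{k,i},y_{k,i}\in X$ and
$G_{k,i}\cap X=\emptyset$. By \eqref{eq:k0} also $G_{k,i}\cap P=\emptyset$, so
$\overline{G_{k,i}}$ lies in one piece. Put
\[
 u_k=\sum_{i}|I_{k,i}|>0,\qquad\text{so that}\qquad \sum_i|G_{k,i}|=u_k-u_{k+1}.
\]

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=0.85cm,y=0.95cm]
\draw[very thick] (0,2)--(12,2);
\node[left] at (-0.2,2) {level $k$};
\node[above] at (6,2) {$I_{k,i}$};
\draw[very thick] (0,1)--(5,1);
\draw[very thick] (7,1)--(12,1);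
\node[left] at (-0.2,1) {level $k+1$};
\node at (6,1) {$G_{k,i}$};
\node[above] at (2.5,1) {$I_{k+1,a}$};
\node[above] at (9.5,1) {$I_{k+1,a'}$};
\node[above] at (4.9,1) {$x_{k,i}$};
\node[above] at (7.1,1) {$y_{k,i}$};
\draw[very thick] (0,0)--(1.7,0);
\draw[very thick] (3.3,0)--(5,0);
\draw[very thick] (7,0)--(8.7,0);
\draw[very thick] (10.3,0)--(12,0);
\node[left] at (-0.2,0) {level $k+2$};
\node at (2.5,0) {$G_{k+1,a}$};
\node at (9.5,0) {$G_{k+1,a'}$};
\fill (4.2,0) circle (2.2pt);
\node[below] at (4.2,-0.08) {$b$};
\end{tikzpicture}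
\caption{A level-$k$ interval $I_{k,i}$, its two children, its four grandchildren, and the gaps
between them. Each end of the old gap $G_{k,i}$ borders one child, which contains one new gap. On the
way from the new gap $G_{k+1,a}$ to the old gap one crosses the right child of the left child, and
hence the break point $b$ lying there.}
\label{fig:gaps}
\end{figure}

The points $x_{k,i},y_{k,i}$ lie in different children of $I_{k,i}$, so their images lie in
different children of $I_{k,i+1}$. As $f$ is strictly monotone on $\overline{G_{k,i}}$, it follows that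
\begin{equation}\label{eq:cover}
 f(G_{k,i})\supset G_{k,i+1}.
\end{equation}
We measure the excess by
\[
 \lambda_{k,i}=\log\frac{|f(G_{k,i})|}{|G_{k,i+1}|}\ge0,\qquad
 \Lambda_k=\sum_{i\in\mathbb Z/m_k}\lambda_{k,i}=\sum_{i\in\mathbb Z/m_k}\log\frac{|f(G_{k,i})|}{|G_{k,i}|};
\]
the second formula for $\Lambda_k$ holds because $i\mapsto i+1$ permutes the gaps of level $k$.

\begin{lemma}\label{lem:positive}
$\Lambda_k>0$ for all $k\ge k_0$.
\end{lemma}

\begin{proof}
If $\Lambda_k=0$, then $|f(G_{k,i})|=|G_{k,i+1}|$ for all $i$, so $f(G_{k,i})=G_{k,i+1}$ by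
\eqref{eq:cover}. Then $f$ maps the finite set of all gap endpoints of level $k$ into itself, and this set
contains a periodic point. It is contained in $X$, contradicting Lemma~\ref{lem:X}.
\end{proof}

Let $\varphi=\log|f'|$ on each piece, with one-sided values $\varphi(x\pm)$ at the points of $P$ (so $\theta_b=\varphi(b+)-\varphi(b-)$ for $b\in P_0$). By
the mean value theorem there are $\xi_{k,i}\in G_{k,i}$ with
\begin{equation}\label{eq:mvt}
 \varphi(\xi_{k,i})=\log\frac{|f(G_{k,i})|}{|G_{k,i}|}=\lambda_{k,i}+\log\frac{|G_{k,i+1}|}{|G_{k,i}|},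
 \qquad \Lambda_k=\sum_i\varphi(\xi_{k,i}).
\end{equation}

\section{Two affine pieces}\label{sec:tent}

Here is the argument in the smallest case in which it is visible. Let $n=2$, let $f$ be affine on either
side of $c=t_1$, let $\varphi_-$ and $\varphi_+$ be the values of $\varphi$ to the left and to the
right of $c$, and let $\theta=\varphi_+-\varphi_-$. Now $\varphi$ is constant on each gap, and $\Lambda_k$ is
the sum of these constants.

\emph{Doubling.} We compute $\Lambda_{k+1}$ from $\Lambda_k$. If $c\notin I_{k,i}$, the two new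
gaps in $I_{k,i}$ carry the same value of $\varphi$ as the old one. Let $c\in I_{k,i}$. Then $c\in X$
by \eqref{eq:k0}, so $c$ lies in a child. If it is the left child, the old gap lies to the right of
$c$ and carries $\varphi_+$, and so does the new gap in the right child. The new gap in the left
child carries $\varphi_+$ if $c$ lies to the left of it, and $\varphi_-$ if $c$ lies to the right of it. If $c$ is
in the right child, the mirror image holds: the old gap carries $\varphi_-$, one new gap carries
$\varphi_-$, and the other one carries $\varphi_-$ or $\varphi_+$ according to whether $c$ lies to the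
right or to the left of it. With $\varepsilon_k=\varepsilon_k(c)\in\{0,1\}$ recording whether $c$ lies in the left or
in the right child, all cases read
\begin{equation}\label{eq:tent}
 \Lambda_{k+1}=2\Lambda_k+\theta\varepsilon_k-\theta\varepsilon_{k+1}
\end{equation}
(if $c\notin X$, put $\varepsilon_k=0$ for all $k$).

\emph{Boundedness.} At most one interval of the cycle contains $c$. Hence $f^{m_k}$ has at most two
monotone pieces on $I_{k,i}$, and off finitely many points $\log|(f^{m_k})'|$ differs from
$\Lambda_k$ by at most $|\theta|$, since along the cycle the summands agree outside one interval. The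
longer monotone piece has length at least $|I_{k,i}|/2$ and its image lies in $I_{k,i}$. So
$\tfrac12e^{\Lambda_k-|\theta|}\le1$, that is, $\Lambda_k\le|\theta|+\log2$.

\emph{Contradiction.} The numbers $Y_k=\Lambda_k+\theta\varepsilon_k$ are bounded, and
\eqref{eq:tent} says $Y_{k+1}=Y_k+\Lambda_k$ with $\Lambda_k\ge0$. So $Y_k$ converges and
$\Lambda_k\to0$. By \eqref{eq:tent}, $\theta\varepsilon_{k+1}-\theta\varepsilon_k\to0$, and since this
takes finitely many values it is eventually $0$. So $\Lambda_{k+1}=2\Lambda_k$ for large $k$, which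
together with $\Lambda_k\to0$ forces $\Lambda_k=0$ for large $k$. This contradicts Lemma~\ref{lem:positive}.

\medskip
The last step shows how the jump is handled: the sum $Y_k$ absorbs it, and since $Y_k$ is bounded
and $\Lambda_k\ge0$, the jump term in \eqref{eq:tent} vanishes for large $k$. Several break points will be handled in the same way. The real change is that $\varphi$ is no longer
constant on the pieces. Transporting $\varphi$ from new gaps to old ones produces an error of order $u_{k+1}$
in \eqref{eq:tent}. This raises three needs.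
\begin{enumerate}
\item[(1)] For $Y_k$ to converge, the errors must be summable.
\item[(2)] For the final doubling to survive, they must be small compared with $\Lambda_k$
itself. So Lemma~\ref{lem:positive} must become quantitative: we need $u_{k+1}/\Lambda_k\to0$.
\item[(3)] $\Lambda_k$ is a sum of values of $\varphi$ at unknown points $\xi_{k,i}$, whereas what can be
transported are the values at the \emph{ends} of the gaps. The two must be compared
without losing an error of order $u_k$. This is the only place where fractional linearity is used.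
\end{enumerate}

\section{Short intervals and long gaps}\label{sec:geometry}

Since $f'$ is Lipschitz and bounded away from $0$ on each piece, $\varphi$ is Lipschitz there. Let $A$
be a common Lipschitz constant and put
\[
 V=A|I|+\sum_{b\in P_0}|\theta_b| .
\]

\subsection{Distortion and boundedness}

Within $I_{k,l}$, the function $\varphi$ changes at rate at most $A$ and jumps only at break points. So any two of
its values on $I_{k,l}$, possibly one-sided and taken from within $I_{k,l}$, differ by at most
$A|I_{k,l}|+\sum_{b\in P_0\cap I_{k,l}}|\theta_b|$. The intervals $I_{k,l}$, $l\in\mathbb Z/m_k$, are disjoint, so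
\begin{equation}\label{eq:var}
 \text{the sum over }l\in\mathbb Z/m_k\text{ of the oscillations of }\varphi\text{ on }I_{k,l}\text{ is at most }V .
\end{equation}
We call a point $z$ \emph{exceptional} for $f^s$ if one of the points $z,f(z),\dots,f^{s-1}(z)$ lies in $P$. For each $s$ there
are finitely many such points, because $f$ takes each value at most $n$ times.

\begin{lemma}\label{lem:bounded}
Let $\Lambda^*=V+(n-1)\log2$ and $M=e^{\Lambda^*+V}$. For all $k\ge k_0$ and all $i$:
\begin{enumerate}
\item[(a)] $\big|\log|(f^{m_k})'(z)|-\Lambda_k\big|\le V$ for every $z\in I_{k,i}$ that is not exceptional for $f^{m_k}$;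
\item[(b)] $\Lambda_k\le\Lambda^*$;
\item[(c)] $f^{m_k}$ is Lipschitz with constant $M$ on $I_{k,i}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We have $\log|(f^{m_k})'(z)|=\sum_{r=0}^{m_k-1}\varphi(f^r(z))$ with $f^r(z)\in I_{k,i+r}$, while
$\Lambda_k=\sum_l\varphi(\xi_{k,l})$ by \eqref{eq:mvt}. Compare term by term using \eqref{eq:var}.

(b) On $I_{k,l}$ the map $f$ has at most $1+q_l$ monotone pieces, where $q_l$ is the number of break
points in the interior of $I_{k,l}$. So $f^{m_k}$ has at most
$\prod_l(1+q_l)\le2^{\sum q_l}\le2^{n-1}$ monotone pieces on $I_{k,i}$. The longest one has length at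
least $2^{-(n-1)}|I_{k,i}|$, so by (a) its image has length at least
$e^{\Lambda_k-V}2^{-(n-1)}|I_{k,i}|$. The image lies in $I_{k,i}$, hence
$e^{\Lambda_k-V}2^{-(n-1)}\le1$.

(c) By (a) and (b), $|(f^{m_k})'|\le M$ off a finite set, and $f^{m_k}$ is continuous.
\end{proof}

\subsection{The quantitative form of positivity}

If $\Lambda_k$ were $0$, the gap endpoints would be periodic. If $\Lambda_k$ is small, they are nearly
periodic: a gap endpoint returns after $2m_k$ steps to within a distance of order $\Lambda_k|G_{k,i}|$ of itself. But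
$f^{2m_k}=f^{m_{k+1}}$ interchanges the two children of the child $I_{k+1,a}$ bordering the gap, so the
returning point must have moved across one of these two intervals and the gap between them. Since the
other one is at most $M$ times as long, the whole interval $I_{k+1,a}$ must be short.

\begin{proposition}\label{prop:short}
There is a constant $C$ such that $u_{k+1}\le C\Lambda_k(u_k-u_{k+1})$ for all $k\ge k_0$.
\end{proposition}

\begin{proof}
Fix $k$ and $i$ and write $m=m_k$, $G_l=G_{k,l}$, $\lambda_l=\lambda_{k,l}$. Let $I_{k+1,a}$ be a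
child of $I_{k,i}$. For $j\ge0$ let $w_j$ be the endpoint of $G_{i+j}$ that lies in $I_{k+1,a+j}$. The
indices of level $k+1$ have period $2m$, so $w_{2m}=w_0$.

\emph{One step.} The points $f(w_j)$ and $w_{j+1}$ lie in the same child $I_{k+1,a+j+1}$, and they are the
endpoints on that side of $f(G_{i+j})$ and of $G_{i+j+1}$, respectively. By \eqref{eq:cover},
\[
 |f(w_j)-w_{j+1}|\le|f(G_{i+j})|-|G_{i+j+1}|=(e^{\lambda_{i+j}}-1)|G_{i+j+1}|
 \le e^{\Lambda^*}\lambda_{i+j}\,|G_{i+j+1}|,
\]
where we used $e^\lambda-1\le\lambda e^\lambda$ and $\lambda_{i+j}\le\Lambda_k\le\Lambda^*$.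

\emph{Propagation.} Let $0\le j<2m$ and $s=2m-1-j$. For $z\in I_{k,i+j+1}$ not exceptional for $f^s$ the
points $z,f(z),\dots,f^{s-1}(z)$ lie in the intervals $I_{k,i+l}$ with $l=j+1,\dots,2m-1$. This is at
most two turns around the cycle, so \eqref{eq:var} and \eqref{eq:mvt} give
\[
 \log|(f^s)'(z)|\le2V+\sum_{l=j+1}^{2m-1}\Big(\lambda_{i+l}+\log\frac{|G_{i+l+1}|}{|G_{i+l}|}\Big)
 \le2V+2\Lambda^*+\log\frac{|G_i|}{|G_{i+j+1}|},
\]
because the logarithms telescope and $G_{i+2m}=G_i$. So $f^s$ is Lipschitz on $I_{k,i+j+1}$ with
constant $e^{2V+2\Lambda^*}|G_i|/|G_{i+j+1}|$.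

\emph{Return.} Since $w_{2m}=w_0$,
\[
 f^{2m}(w_0)-w_0=\sum_{j=0}^{2m-1}\Big(f^{2m-1-j}\big(f(w_j)\big)-f^{2m-1-j}(w_{j+1})\Big),
\]
and the two bounds above give
\[
 |f^{2m}(w_0)-w_0|\le e^{2V+3\Lambda^*}|G_i|\sum_{j=0}^{2m-1}\lambda_{i+j}=2e^{2V+3\Lambda^*}\Lambda_k|G_i|.
\]

\emph{Conclusion.} Let $B_1$ be the child of $I_{k+1,a}$ that contains its endpoint $w_0$ and let $B_2$ be the
other child. As $f^{2m}=f^{m_{k+1}}$ interchanges them, $f^{2m}(w_0)\in B_2$, so the segment from $w_0$
to $f^{2m}(w_0)$ contains $B_1\cup G_{k+1,a}$. Also $B_2=f^{m_{k+1}}(B_1)$, so $|B_2|\le M|B_1|$ by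
Lemma~\ref{lem:bounded}(c) at level $k+1$. Hence
\[
 |I_{k+1,a}|=|B_1|+|G_{k+1,a}|+|B_2|\le(1+M)\,|f^{2m}(w_0)-w_0|\le2(1+M)e^{2V+3\Lambda^*}\Lambda_k|G_{k,i}|.
\]
Summing over both children and over all $i$ gives the claim with $C=4(1+M)e^{2V+3\Lambda^*}$.
\end{proof}

Since $\Lambda_k\le\Lambda^*$, Proposition~\ref{prop:short} yields $u_{k+1}\le\rho u_k$ with
$\rho=C\Lambda^*/(1+C\Lambda^*)<1$. Hence
\begin{equation}\label{eq:sum}
 \sum_{k\ge k_0}u_k<\infty,\qquad u_{k+1}\le C\Lambda_ku_k .
\end{equation}
The first relation meets need (1) of Section~\ref{sec:tent}. The second meets need (2), since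
$u_k\to0$.

\section{The doubling recursion}\label{sec:recursion}

Each end of an old gap borders one child, and that child contains one new gap. So an old gap can hand
its left end value of $\varphi$ to one new gap and its right end value to the other. This is why the quantity
that doubles is the sum of the end averages
\[
 \ell_k=\tfrac12\sum_{i\in\mathbb Z/m_k}\big(\varphi(x_{k,i}+)+\varphi(y_{k,i}-)\big).
\]
As $\overline{G_{k,i}}$ lies in one piece, \eqref{eq:mvt} gives
\begin{equation}\label{eq:ellLambda}
 |\ell_k-\Lambda_k|\le A\sum_i|G_{k,i}|\le Au_k .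
\end{equation}
Let $D_k$ be as in \eqref{eq:Dk}. For $k\ge k_0$, $\varepsilon_k(b)$ says whether $b\in P_0\cap X$ lies in the
left or in the right child of the interval $I_{k,i}$ containing it.

\begin{lemma}\label{lem:recursion}
For all $k\ge k_0$,
\[
 \ell_{k+1}=2\ell_k+D_k-D_{k+1}+E_k\qquad\text{with } |E_k|\le Au_{k+1}.
\]
\end{lemma}

\begin{proof}
Let $I_{k+1,a}$ be the left child of $I_{k,i}$. Its right endpoint is $x_{k,i}$ and its right child is
$[y_{k+1,a},x_{k,i}]$. Follow $\varphi$ from $x_{k+1,a}+$, or from $y_{k+1,a}-$, to $x_{k,i}+$. The gap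
$G_{k+1,a}$ contains no point of $P$, so exactly the jumps at the points of $P_0$ in the right
child of $I_{k+1,a}$ are crossed, including possible jumps at its two ends. Apart from jumps, $\varphi$ changes
by at most $A|I_{k+1,a}|$. Hence
\begin{equation}\label{eq:leftchild}
 \tfrac12\big(\varphi(x_{k+1,a}+)+\varphi(y_{k+1,a}-)\big)=\varphi(x_{k,i}+)
 -\sum_{b\,\in\,\text{right child of }I_{k+1,a}}\theta_b+e_a,\qquad |e_a|\le A|I_{k+1,a}|.
\end{equation}
If $I_{k+1,a}$ is the right child of $I_{k,i}$, its left endpoint is $y_{k,i}$ and its left child is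
$[y_{k,i},x_{k+1,a}]$. Following $\varphi$ from $y_{k,i}-$ to $x_{k+1,a}+$, or to $y_{k+1,a}-$, we
cross exactly the jumps in that left child, so
\begin{equation}\label{eq:rightchild}
 \tfrac12\big(\varphi(x_{k+1,a}+)+\varphi(y_{k+1,a}-)\big)=\varphi(y_{k,i}-)
 +\sum_{b\,\in\,\text{left child of }I_{k+1,a}}\theta_b+e_a,\qquad |e_a|\le A|I_{k+1,a}|.
\end{equation}
In both cases $b$ runs over $P_0$. The endpoints $t_0,t_n$ of $I$ are never crossed, because the crossed
child lies in the interior of $I$: it lies strictly between $x_{k+1,a}$ and $y_{k,i}$ in the first case, and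
strictly between $x_{k,i}$ and $y_{k+1,a}$ in the second.

Now sum over all $a\in\mathbb Z/m_{k+1}$. The left sides add up to $\ell_{k+1}$, and the first terms on the right to
$\sum_i(\varphi(x_{k,i}+)+\varphi(y_{k,i}-))=2\ell_k$. The errors add up to at most $Au_{k+1}$ in absolute value. A jump $\theta_b$ occurs with coefficient
$-1$ if $b$ lies in the right child of a left child, that is, if
$(\varepsilon_k(b),\varepsilon_{k+1}(b))=(0,1)$; with coefficient $+1$ if this pair is $(1,0)$; and with
coefficient $0$ otherwise. So the coefficient is $\varepsilon_k(b)-\varepsilon_{k+1}(b)$, and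
these terms add up to $D_k-D_{k+1}$; by \eqref{eq:k0} all break points involved lie in $X$.
\end{proof}

\begin{lemma}\label{lem:limit}
$\ell_k\to0$, $\Lambda_k\to0$, and $D_{k+1}=D_k$ for all large $k$. Consequently, for all large $k$,
\begin{equation}\label{eq:double}
 \ell_{k+1}\ge2\ell_k-Au_{k+1}.
\end{equation}
\end{lemma}

\begin{proof}
Let $Y_k=\ell_k+D_k$. This sequence is bounded, since $D_k$ takes finitely many values and $\ell_k$ is bounded by
\eqref{eq:ellLambda} and $0\le\Lambda_k\le\Lambda^*$. By Lemma~\ref{lem:recursion},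
\[
 Y_{k+1}-Y_k=\ell_k+E_k\ge-A(u_k+u_{k+1}),
\]
because $\ell_k\ge\Lambda_k-Au_k\ge-Au_k$. As $\sum u_k<\infty$, the sequence
$Y_k+A\sum_{k_0\le r<k}(u_r+u_{r+1})$ is nondecreasing and bounded. So it converges, and so does $Y_k$.
Therefore $\ell_k=Y_{k+1}-Y_k-E_k\to0$, and $\Lambda_k\to0$ by \eqref{eq:ellLambda}. Finally
$D_{k+1}-D_k=2\ell_k-\ell_{k+1}+E_k\to0$. As $D_k$ takes finitely many values, it is eventually
constant, and then Lemma~\ref{lem:recursion} gives \eqref{eq:double}.
\end{proof}

\section{End values against chords: proof of Theorems~\ref{thm:main} and~\ref{thm:concave}}\label{sec:proof}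

The error $Au_{k+1}$ in \eqref{eq:double} is dominated by $\Lambda_k$, thanks to \eqref{eq:sum}.
For the error $Au_k$ in \eqref{eq:ellLambda} we have no such bound: \eqref{eq:sum} controls $u_k$ by $\Lambda_{k-1}$, not by
$\Lambda_k$. So \eqref{eq:ellLambda} does not suffice to turn \eqref{eq:double} into growth, and we need a comparison of
$\ell_k$ and $\Lambda_k$ with a sign.

\begin{lemma}\label{lem:chord}
Let $x<y$, let $g$ be $C^1$ on $[x,y]$ with nowhere vanishing derivative, and let $w=|g'|^{-1/2}$. If $w$ is
concave, then
\[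
 \frac{|g(y)-g(x)|}{y-x}\le\sqrt{g'(x)g'(y)} .
\]
If $w$ is affine, equality holds; if $w$ is strictly convex, the strict reverse inequality holds.
\end{lemma}

\begin{proof}
Let $h$ be the affine function with $h(x)=w(x)$ and $h(y)=w(y)$; it is positive on $[x,y]$. If
$w$ is concave, then $w\ge h$ and
\[
 |g(y)-g(x)|=\int_x^yw^{-2}\le\int_x^yh^{-2}=\frac{y-x}{h(x)h(y)}=(y-x)\sqrt{g'(x)g'(y)} .
\]
The integral of $h^{-2}$ is evident if $h$ is constant; otherwise use the primitive $-1/(h'h)$.
If $w=h$, we have equality. If $w$ is strictly convex, then $w<h$ on $(x,y)$ and the inequality is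
strictly reversed.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:concave}]
Suppose that $f$ has a solenoid. Apply Lemma~\ref{lem:chord} to $f$ on each $\overline{G_{k,i}}$, which lies in
one piece, and take logarithms:
\[
 \log\frac{|f(G_{k,i})|}{|G_{k,i}|}\le\tfrac12\big(\varphi(x_{k,i}+)+\varphi(y_{k,i}-)\big).
\]
Summing over $i$ and using Lemma~\ref{lem:positive}, we get $\ell_k\ge\Lambda_k>0$. By
\eqref{eq:double} and \eqref{eq:sum}, for all large $k$,
\[
 \ell_{k+1}\ge2\ell_k-Au_{k+1}\ge2\ell_k-AC\Lambda_ku_k\ge(2-ACu_k)\ell_k\ge\tfrac32\,\ell_k>0,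
\]
because $u_k\to0$. So $\ell_k\to\infty$, which contradicts $\ell_k\to0$ in Lemma~\ref{lem:limit}. The
statement for $C^3$ pieces follows from \eqref{eq:wS}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $f\in K_n(I)$. Then $f\in\mathcal L_n(I)$, and $|f'|^{-1/2}$ is affine on each piece, as computed
after Theorem~\ref{thm:concave}. So Theorem~\ref{thm:concave} applies.
\end{proof}

\begin{remark}
For fractional linear pieces Lemma~\ref{lem:chord} is the identity
$g'(x)g'(y)=\big(\frac{g(x)-g(y)}{x-y}\big)^2$. So for a hypothetical solenoid in Theorem~\ref{thm:main} one has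
$\ell_k=\Lambda_k$ exactly, and the positive expansion $\Lambda_k$ itself obeys
$\Lambda_{k+1}\ge\frac32\Lambda_k$ for large $k$, in analogy with the affine case of Section~\ref{sec:tent}.
\end{remark}

\section{Jumps at break points: proof of Theorem~\ref{thm:jumps}}\label{sec:two}

For the second statement the idea is that, with a single break point $c$, the type of the extremum at $c$
alternates from level to level, so $c$ alternates between left and right children, and a constant
$D_k$ leaves no room for a jump.

\begin{proof}[Proof of Theorem~\ref{thm:jumps}]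
That each level-$k$ interval contains exactly two of level $k+1$ was shown in Section~\ref{sec:setup}.
The index shifts made there change neither the cycles nor $D_k$. So the first statement is part of
Lemma~\ref{lem:limit}.

Let $n=2$ and $c=t_1$, and let $f\in\mathcal L_2(I)$ have a solenoid. First we show that $c$ is a
turning point lying, for each $k\ge k_0$, in the interior of some $I_{k,i}$. Otherwise, for some $k\ge k_0$, the
map $f$ is strictly monotone on every $I_{k,i}$, $i\in\mathbb Z/m_k$, and $f^{2m_k}$ maps $I_{k,i}$ onto itself by an increasing homeomorphism. It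
then fixes the endpoints of $I_{k,i}$, which lie in $X$, contradicting Lemma~\ref{lem:X}.

Now let $k\ge k_0$ and let $c$ be interior to $I_{k,i}$. By \eqref{eq:k0} we have $c\in X$, so $c$ lies in a child of
$I_{k,i}$. The other intervals of the cycle do not contain $c$, so $R=f^{m_k}|_{I_{k,i}}$ is strictly monotone on
each side of $c$, with an extremum at $c$. Since $R(I_{k,i})=I_{k,i}$, the value $R(c)$ is the right
endpoint of $I_{k,i}$ if the extremum is a maximum, and the left endpoint if it is a minimum. Since $R$
interchanges the children, $R(c)$ lies in the child that does not contain $c$. Hence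
\begin{itemize}
\item if $c$ is a maximum of $R$, then $c$ is in the left child, $\varepsilon_k(c)=0$, and the other
child lies to the right of $c$, where $R$ is decreasing;
\item if $c$ is a minimum of $R$, then $c$ is in the right child, $\varepsilon_k(c)=1$, and the other
child lies to the left of $c$, where $R$ is decreasing.
\end{itemize}
In both cases $R$ is decreasing on the child that does not contain $c$. On the child $I_{k+1,a}$
containing $c$ we have $f^{m_{k+1}}=R\circ R$, where the inner $R$ has an extremum at $c$ and maps into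
the other child, on which the outer $R$ is decreasing. So $f^{m_{k+1}}$ has at $c$ an extremum of the
opposite type. By the dichotomy above at level $k+1$, $\varepsilon_{k+1}(c)=1-\varepsilon_k(c)$.

Thus $D_k=\theta_c\,\varepsilon_k(c)$ alternates between $0$ and $\theta_c$. Since $D_k$ is eventually
constant, $\theta_c=0$, that is, $|f'(c-)|=|f'(c+)|$.
\end{proof}

\section{Negative Schwarzian derivative: proof of Theorem~\ref{thm:sharp}}\label{sec:sharp}

We write $f$ for $f_\mu$ with $\mu\in[0,1]$. The map $f$ is even, $f(\pm1)=-1$ and $f(0)=\mu$; it is strictly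
decreasing on $[0,1]$ with
\[
 f'(x)=-(1+\mu)\frac{1+2x}{2}\quad(0\le x\le1),
\]
where at $0$ the right derivative is meant. So $f$ maps $[-1,1]$ into itself, $f\in\mathcal L_2([-1,1])$, and, as $f'''=0$
and $f''\ne0$ on each piece, $Sf=-\frac32(f''/f')^2<0$ there. We also recall the chain rule
\[
 S(g\circ h)=\big((Sg)\circ h\big)(h')^2+Sh ,
\]
by which compositions of maps with negative Schwarzian derivative have negative Schwarzian derivative.

\emph{Plan.} We find parameters for which $f^{2^k}$, restricted to a small interval $[-p_k,p_k]$ and up to a sign $\sigma_k$, again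
looks like a member of the family. It is even and decreasing on $[0,p_k]$, it takes the value $-p_k$ at $\pm p_k$, and
its value $v_k$ at $0$ runs from $0$ to $p_k$ as $\mu$ runs through a parameter interval
$T_k$. Inside $T_k$ we then find $T_{k+1}$ with the same property for $f^{2^{k+1}}$. The step needs one
strict inequality at the left end of $T_k$, condition (iii) below, and this is where $Sf<0$ enters.

\subsection{Nested parameter intervals}

We construct intervals $T_k=[r_k,s_k]$ with $r_k<s_k$, signs $\sigma_k=\pm1$, and continuous functions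
$p_k\colon T_k\to(0,1]$, $k\ge0$, such that, with
\[
 Q_k=\sigma_kf_\mu^{2^k},\qquad v_k(\mu)=Q_k(0),
\]
the following hold for all $\mu\in T_k$:
\begin{enumerate}
\item[(i)] $0\notin f^j([0,p_k])$ for $1\le j<2^k$; $Q_k$ is strictly decreasing on $[0,p_k]$; and
$Q_k(p_k)=-p_k$;
\item[(ii)] $0\le v_k\le p_k$, with $v_k=0$ exactly for $\mu=r_k$, and $v_k=p_k$ for $\mu=s_k$;
\item[(iii)] at $\mu=r_k$, $|Q_k'(0+)|<1$.
\end{enumerate}
By (i), on $[0,p_k]$ the map $Q_k$ is, up to sign, a composition of smooth branches of $f$, so it is a
smooth diffeomorphism onto its image with $SQ_k<0$. Moreover the signs of $f_\mu^j(x)$, $1\le j<2^k$,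
are constant on the connected set $\{(\mu,x):\mu\in T_k,\ 0\le x\le p_k(\mu)\}$, so $Q_k'(x)$ (one-sided at
$x=0$ and $x=p_k$) is jointly continuous in $(\mu,x)$ on this set.

\emph{Start.} Take $T_0=[0,1]$, $\sigma_0=1$, $p_0=1$. Then $Q_0=f$, $v_0=\mu$, and at $\mu=0$ we have
$|f'(0+)|=\frac12$.

\emph{Step: the new interval.} Let $\mu\in(r_k,s_k]$, so $v_k>0$. On $[0,p_k]$ the function $Q_k(x)-x$ is strictly
decreasing, positive at $0$ and negative at $p_k$. Let $z=z(\mu)\in(0,p_k)$ be its zero, which depends
continuously on $\mu$, and note that $z=Q_k(z)<Q_k(0)=v_k$. Put $\sigma_{k+1}=-\sigma_k$ and $p_{k+1}=z$. Since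
$f^{2^k}$ is even and $f^{2^k}(x)=\sigma_kQ_k(x)$, we have $f^{2^{k+1}}=\sigma_kQ_k\circ Q_k$, that is,
\begin{equation}\label{eq:Qnext}
 Q_{k+1}=-Q_k\circ Q_k .
\end{equation}
The map $Q_k$ sends $[0,z]$ decreasingly onto $[z,v_k]\subset(0,p_k]$. So $Q_{k+1}$ is strictly
decreasing on $[0,z]$ and $Q_{k+1}(z)=-z$. For $x\in[0,z]$ none of the points $f^j(x)$ with
$1\le j<2^{k+1}$ is $0$: for $j<2^k$ by (i) at level $k$; for $j=2^k$ because $|f^{2^k}(x)|=Q_k(x)\ge z>0$; and for
$j=2^k+j'$ with $1\le j'<2^k$ because $f^{j}(x)=f^{j'}(Q_k(x))$ by evenness and $Q_k(x)\in[0,p_k]$. So (i)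
holds at level $k+1$ for all $\mu\in(r_k,s_k]$.

\emph{Step: the new parameters.} By \eqref{eq:Qnext}, $v_{k+1}=-Q_k(v_k)$. As $\mu\downarrow r_k$ we have
$v_k\to0$. By (iii) and joint continuity there is $q<1$ such that $|Q_k'|\le q$ on $[0,v_k]$ for
$\mu$ close to $r_k$. Then $Q_k(v_k)\ge v_k-qv_k>0$, so $v_{k+1}<0$ for $\mu>r_k$ close to $r_k$. At
$\mu=s_k$ we have $v_k=p_k$, so $v_{k+1}=-Q_k(p_k)=p_k>z$. Let $s_{k+1}$ be the smallest
$\mu\in(r_k,s_k]$ with $v_{k+1}(\mu)=z(\mu)$, and let $r_{k+1}$ be the largest
$\mu\in(r_k,s_{k+1})$ with $v_{k+1}(\mu)=0$. Both exist by the intermediate value theorem, because $v_{k+1}<0<z$ near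
$r_k$. On $T_{k+1}=[r_{k+1},s_{k+1}]\subset(r_k,s_k]$ we have $v_{k+1}\le z$ by the choice of
$s_{k+1}$, and $v_{k+1}\ge0$ with equality only at $r_{k+1}$ by the choice of $r_{k+1}$. So (ii) holds at level $k+1$.

\emph{Step: condition \textup{(iii)}.} At $\mu=r_{k+1}$ we have $v_k>0$, $Q_k(0)=v_k$ and $Q_k(v_k)=-v_{k+1}=0$, so $Q_k$
interchanges $0$ and $v_k$. As $SQ_k<0$ on $[0,v_k]$, the function
$|Q_k'|^{-1/2}$ is strictly convex there by \eqref{eq:wS}. The last case of Lemma~\ref{lem:chord} gives
\[
 |Q_{k+1}'(0+)|=Q_k'(0+)\,Q_k'(v_k)<\Big(\frac{Q_k(v_k)-Q_k(0)}{v_k}\Big)^2=1 ,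
\]
where the derivative at $v_k$ is taken from the left. This is (iii), and the construction is
complete. (If $Q_k$ were fractional linear on $[0,v_k]$, the product would be exactly $1$ by Lemma~\ref{lem:chord},
and this step would break down.)

\subsection{The solenoid}

The compact intervals $T_k$ are nested, so we can fix $\mu\in\bigcap_kT_k$. Since $\mu\in T_{k+1}\subset(r_k,s_k]$, we have $v_k>0$ for all $k$.
Moreover $v_k<p_k$: if $v_k=p_k$, then $v_{k+1}=-Q_k(p_k)=p_k>p_{k+1}$, contradicting (ii) at level $k+1$. For
$k=0$ this says $0<\mu<1$. Together with $p_{k+1}=z<\min(v_k,p_k)$ we have, for all $k$,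
\begin{equation}\label{eq:chain}
 0<v_{k+1}<p_{k+1}<v_k<p_k .
\end{equation}
Let
\[
 C_k=\sigma_k[-v_{k+1},v_k],\qquad\text{where}\quad -v_{k+1}=Q_k(v_k).
\]

\emph{$C_k$ is mapped onto itself by $f^{2^k}$.} The map $Q_k$ is even and decreasing on $[0,v_k]$, and
$v_{k+1}<v_k$. So on $[-v_{k+1},v_k]$ its maximum is $Q_k(0)=v_k$ and its minimum is $Q_k(v_k)=-v_{k+1}$.
Hence $Q_k([-v_{k+1},v_k])=[-v_{k+1},v_k]$, and by evenness
$f^{2^k}(C_k)=\sigma_kQ_k([-v_{k+1},v_k])=C_k$.

\emph{Nesting and one disjointness.} Since $\sigma_{k+1}=-\sigma_k$, we have $C_{k+1}=\sigma_k[-v_{k+1},v_{k+2}]$.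
By \eqref{eq:chain}, $v_{k+2}<v_{k+1}<p_{k+1}<v_k$, so $C_{k+1}\subset C_k$ and
$C_{k+1}\subset(-p_{k+1},p_{k+1})$. For $|x|<p_{k+1}$ we have $Q_k(x)=Q_k(|x|)>Q_k(p_{k+1})=p_{k+1}$.
Hence $f^{2^k}(C_{k+1})\subset\sigma_k(p_{k+1},v_k]$ is disjoint from $C_{k+1}$.

\emph{All disjointness.} We show by induction that $f^i(C_k)$, $0\le i<2^k$, are pairwise disjoint. For $k=0$ there is nothing
to prove. Assume this for $k$ and let $0\le i<i'<2^{k+1}$. If $i\not\equiv i'$ modulo
$2^k$, then $f^i(C_{k+1})\subset f^i(C_k)$ and $f^{i'}(C_{k+1})\subset f^{i'}(C_k)$ lie in different, and thus disjoint,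
intervals of the level-$k$ cycle. Otherwise $i'=i+2^k$. If then $f^i(C_{k+1})$ met $f^{i'}(C_{k+1})$, applying $f^{2^k-i}$ would show that
$f^{2^k}(C_{k+1})$ meets $f^{2^{k+1}}(C_{k+1})=C_{k+1}$, which was excluded.

\emph{Conclusion.} From $C_{k+1}\subset C_k$ it follows that the unions $\bigcup_{i<2^k}f^i(C_k)$ are nested. As $0\in C_k$, we
have $f^j(0)\in f^{j}(C_k)$ for all $j$. So $\omega_f(0)\subset\bigcup_{i<2^k}f^i(C_k)$, and the orbit visits each of these
$2^k$ disjoint compact intervals infinitely often. Therefore $\omega_f(0)$ meets each of them, for every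
$k$, and is infinite. So it is a doubling period solenoid, with $J_k=C_k$ and $m_k=2^k$. This proves
Theorem~\ref{thm:sharp}. \qed

\begin{thebibliography}{9}
\bibitem{AVCR} ``Academy Of Sciences Of Czech Republic'',
\url{https://www.avcr.cz/export/sites/avcr.cz/cs/veda-a-vyzkum/.content/dsc/dsc-teze/snoha_teze_dsc.pdf}
\end{thebibliography}

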